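\title{Reduced words for the full twist and EL-orders of noncrossing partition lattices}

\begin{abstract}
Let $W$ be a finite irreducible real reflection group with set of reflections $T$ and Coxeter element $c$. Two families of total orders on $T$ are attached to $(W,c)$: the orders for which every interval of the noncrossing partition lattice has a unique chain with increasing labels, and the orders in which the squares of the dual braid generators multiply to the full twist. It was conjectured that the two families coincide. We disprove this by an explicit order in type $B_3$. We then show that the first family is cut out by conditions of rank two, that it always contains the second, that the inclusion is strict outside the types $A_n$ and $I_2(m)$, and that it is an equality in rank at most two and in type $A_3$. The types $A_n$ with $n\ge4$ are not decided here.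
\end{abstract}

\section{Two families of orders on the reflections}\label{sec:intro}

Let $W$ be a finite irreducible reflection group acting on a Euclidean space $V$ of dimension $n$, the rank of $W$. Let $T$ be its set of reflections and $N=|T|$. Fix a chamber and let $S$ be the set of the $n$ reflections in its walls, the simple reflections. A \emph{Coxeter element} is a conjugate of a product of all simple reflections, each taken once, in some order. All Coxeter elements are conjugate; their order is the Coxeter number $h$, and $nh=2N$. Fix a Coxeter element $c$. An \emph{order} always means a total order.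

\subsection*{Noncrossing partitions}
The reflection length $\ell_T(w)$ is the least number of reflections with product $w$, and a factorization of $w$ into $\ell_T(w)$ reflections is called \emph{reduced}. The absolute order is defined by
\[
u\le_T v\iff \ell_T(u)+\ell_T(u^{-1}v)=\ell_T(v).
\]
The noncrossing partition lattice $NC(W,c)$ is the interval $[e,c]$ for $\le_T$; the \emph{rank} of an element $w$ of it is $\ell_T(w)$. If $v$ covers $u$, then $vu^{-1}$ is a reflection, and we take it as the label of the edge from $u$ to $v$. Let $\mathrm{EL}_c$ be the set of orders on $T$ such that every interval $[u,v]$ of $NC(W,c)$ with $u\ne v$ has exactly one maximal chain whose labels increase from bottom to top. We call these \emph{EL-orders}.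

\subsection*{The full twist}
The dual braid monoid $B^+(W,c)$ has a generator $\underline t$ for each $t\in T$ and the \emph{dual braid relations}
\[
\underline t\,\underline{t'}=\underline{t'}\,\underline{t''}\qquad\text{whenever } t\ne t',\ tt'\le_T c,\ tt'=t't''.
\]
By a theorem of Bessis \cite{Bessis}, its group of fractions is isomorphic to the braid group $B(W)$; we identify the two, and $\underline t\mapsto t$ is the natural surjection $B(W)\to W$. Its kernel is the pure braid group $P(W)$, which contains the squares $\underline t^{\,2}$. Put $\underline c=\underline{t_1}\cdots\underline{t_n}$ for a reduced factorization $c=t_1\cdots t_n$ (the choice does not matter, see Section~\ref{sec:background}). The \emph{full twist} is $\Omega=\underline c^{\,h}\in P(W)$. A \emph{reduced word for the full twist} is a word in the letters $\underline t^{\,2}$, $t\in T$, whose product in $B^+(W,c)$ is $\Omega$. Such a word has length $N$ and uses each letter exactly once (\cite{Project}; see also Remark~\ref{rem:once}). So reduced words are the same thing as the elements of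
\[
\mathrm{Red}_c=\{\text{orders } t_1<\dots<t_N \text{ on } T:\ \underline{t_1}^2\cdots\underline{t_N}^2=\Omega\}.
\]

\subsection*{The question}
Conjecture 9 of \cite{Project} reads as follows.
\begin{quote}
\textbf{Conjecture.} $\mathrm{Red}_c=\mathrm{EL}_c$.
\end{quote}
There are good reasons to expect this. Both families are built from the same identities $tt'=t't''$ below $c$. Both are stable under conjugation by $c$. Both turn out to be stable under \emph{rotation}, that is, under moving the first element of an order to the last place. For dihedral groups they agree (Example~\ref{ex:dihedral}), and for every $W$ they have an element in common (Section~\ref{sec:reference}). Nevertheless only one inclusion holds in general.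

For $w\in NC(W,c)$ let $T_w=\{t\in T:t\le_Tw\}$. If $z\in NC(W,c)$ has rank $2$, then $T_z$ can be listed as $q_1,\dots,q_m$ with $q_iq_{i+1}=z$ for all $i$ modulo $m$ (Lemma~\ref{lem:list}).

\begin{theorem}\label{thm:main}
Let $W$ be a finite irreducible real reflection group and $c$ a Coxeter element.
\begin{enumerate}
\item[(1)] An order on $T$ lies in $\mathrm{EL}_c$ if and only if, for every $z\in NC(W,c)$ of rank $2$, its restriction to $T_z$ is a rotation of $q_1<\dots<q_m$.
\item[(2)] $\mathrm{Red}_c\subseteq\mathrm{EL}_c$.
\item[(3)] If $W$ is not of type $A_n$ or $I_2(m)$, then $\mathrm{Red}_c\subsetneq\mathrm{EL}_c$.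
\item[(4)] If $W$ has rank at most $2$ or type $A_3$, then $\mathrm{Red}_c=\mathrm{EL}_c$.
\end{enumerate}
\end{theorem}

In particular the conjecture is false. We do not decide whether equality holds in type $A_n$ for $n\ge4$.

\subsection*{The idea}
Say that two orders on a finite set \emph{induce the same cyclic order} if one is a rotation (repeated any number of times) of the other. Call three distinct reflections \emph{coplanar} if their roots are linearly dependent. The braid group does not distinguish between planes: a map from the complement of the reflection arrangement to a twice punctured complex line shows that all orders in $\mathrm{Red}_c$ induce the same cyclic order on \emph{every} coplanar triple (Proposition~\ref{prop:obstruction}). The lattice, by part (1), prescribes a cyclic order only on the planes that belong to an element of rank two below $c$. In type $B_3$ one coplanar triple lies in no such plane, and an EL-order can traverse it in the direction forbidden to $\mathrm{Red}_c$. Section~\ref{sec:B3} carries this out by hand and uses none of the later sections. Parts (1), (2), (3), (4) are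 then proved in Sections~\ref{sec:rank3}, \ref{sec:reference}, \ref{sec:strict}, \ref{sec:A3}.

\section{Background}\label{sec:background}

For $t\in T$ let $H_t$ be its fixed hyperplane. Let $\Phi\subset V$ be a $W$-invariant set of \emph{roots} containing exactly one pair $\pm\alpha_t$ of normal vectors to each $H_t$, and write $r_\alpha$ for the reflection with root $\alpha$; thus $wr_\alpha w^{-1}=r_{w\alpha}$. The chamber determines simple roots $\alpha_s$, $s\in S$. They form a basis of $V$, satisfy $(\alpha_s,\alpha_{s'})\le0$ for $s\ne s'$, and $\Phi=\Phi^+\sqcup-\Phi^+$, where $\Phi^+$ consists of the roots with nonnegative coordinates in this basis. The reflection $s$ permutes $\Phi^+\setminus\{\alpha_s\}$. For $I\subseteq S$, the reflections of $W_I=\langle I\rangle$ are those with roots in the span of $\{\alpha_s:s\in I\}$. A \emph{parabolic subgroup} is the pointwise stabilizer of a subspace of $V$; it is conjugate to some $W_I$. Coxeter elements, $NC$ and $\mathrm{EL}$ are defined for reducible groups in the same words, and Coxeter elements are again all conjugate. Put $\operatorname{Mov}(w)=\operatorname{Fix}(w)^\perp=\operatorname{Im}(w-1)$.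

\subsection*{Absolute order}
\begin{description}
\item[Fact 1] (Carter; Brady--Watt; Bessis \cite[\S1]{Bessis}.) We have $\ell_T(w)=\dim\operatorname{Mov}(w)$, and $t\le_Tw$ if and only if $\alpha_t\in\operatorname{Mov}(w)$. For $u,v\le_Tc$ we have $u\le_Tv$ if and only if $\operatorname{Mov}(u)\subseteq\operatorname{Mov}(v)$. For $w\le_Tc$, the group $W_w=\langle T_w\rangle$ is parabolic, $T_w=T\cap W_w$, the element $w$ is a Coxeter element of $W_w$, and $[e,w]=NC(W_w,w)$.
\item[Fact 2] (Deligne; Bessis.) A \emph{Hurwitz move} replaces two adjacent factors $t,t'$ of a reduced factorization by $t',\,t'tt'$ or by $tt't,\,t$. Any two reduced factorizations of an element $w\le_Tc$ are connected by Hurwitz moves.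
\end{description}
Since $\ell_T(c)=n$, we have $\operatorname{Mov}(c)=V$ and $T_c=T$. An element $z\le_Tc$ is determined by $\operatorname{Mov}(z)$, so two distinct reflections lie together in $T_z$ for at most one $z\le_T c$ of rank two. We use the following \emph{subword property}: if $w=t_1\cdots t_k$ is reduced and $i_1<\dots<i_j$, then $t_{i_1}\cdots t_{i_j}$ is reduced and $\le_Tw$. Indeed, the moves $t\,t'=t'\,(t'tt')$ carry the chosen letters unchanged to the left end, where they form a prefix of a reduced factorization of $w$.

By the subword property a Hurwitz move on a reduced factorization of $w\le_Tc$ is a dual braid relation. Hence $\underline w=\underline{t_1}\cdots\underline{t_k}$ does not depend on the reduced factorization $w=t_1\cdots t_k$.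

\subsection*{Braid groups}
The group $B(W)$ has generators $\mathbf s$, $s\in S$, subject to the braid relations $\mathbf s\mathbf s'\mathbf s\cdots=\mathbf s'\mathbf s\mathbf s'\cdots$ with as many factors on each side as the order of $ss'$. Two shortest words in $S$ for the same element of $W$ are connected by braid relations, so they define the same element of $B(W)$. Let $M=V_{\mathbb C}\setminus\bigcup_t(H_t)_{\mathbb C}$, on which $W$ acts freely, and let $x_0$ be a point of the chamber.
\begin{description}
\item[Fact 3] (Bessis \cite{Bessis}.) $B^+(W,c)$ embeds in its group of fractions. If $c$ is a product of the simple reflections in some order, the identification with $B(W)$ sends $\mathbf s$ to $\underline s$.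
\item[Fact 4] (Brieskorn.) $B(W)=\pi_1(M/W)$ and $P(W)=\pi_1(M,x_0)$. The generator $\mathbf s$ lifts to the path from $x_0$ to $sx_0$ that follows the segment between them and avoids $H_s$ by a small half circle.
\end{description}
A \emph{meridian} of $H_t$ is a loop in $M$ of the following form. Take a point of $(H_t)_{\mathbb C}$ on no other hyperplane and a small disk $D$ around it, in a complex line transverse to $(H_t)_{\mathbb C}$, that meets no other hyperplane; go from $x_0$ to $\partial D$ along a path, once around $\partial D$, and back along the same path.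

\begin{lemma}\label{lem:meridian}
Let $c$ be a product of the simple reflections in some order. Then $\underline t^{\,2}$ is a meridian of $H_t$ for every $t\in T$.
\end{lemma}

\begin{proof}
Since $t\le_Tc$, the reflection $t$ occurs in a reduced factorization of $c$, which by Fact 2 arises from the factorization into simple reflections by Hurwitz moves. Each move replaces a generator by a conjugate in $B(W)$. So $\underline t=b\,\mathbf s\,b^{-1}$ with $s\in S$, $b\in B(W)$, and $t=wsw^{-1}$ for the image $w$ of $b$. The two half circles in $\mathbf s^2$ close up, so $\mathbf s^2$ is a meridian of $H_s$. The loop $b\,\mathbf s^2b^{-1}$ goes from $x_0$ to $wx_0$, runs along the image under $w$ of that meridian, which encircles $wH_s=H_t$, and returns.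
\end{proof}

\subsection*{Symmetries}
Conjugation by $g\in W$ preserves $T$ and $\ell_T$, so it carries $NC(W,c)$ with its labels, the dual braid relations, $\Omega$, $\mathrm{EL}_c$ and $\mathrm{Red}_c$ to the same objects for $gcg^{-1}$; it also preserves coplanarity. We may therefore choose $c$ as we like. Moreover the action of a reflection group on the span of its roots is determined up to isometry by its Coxeter graph, so we may compute in any model of a given type.

\begin{lemma}\label{lem:central}
For $t\in T$ we have $\underline c^{-1}\,\underline t\,\underline c=\underline{c^{-1}tc}$. The element $\Omega$ is central in $B(W)$, and $\mathrm{Red}_c$ is stable under rotation.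
\end{lemma}

\begin{proof}
Put $y=tc$, of rank $n-1$. Then $c=ty=y\,(c^{-1}tc)$, so $\underline c=\underline t\,\underline y=\underline y\,\underline{c^{-1}tc}$ and $\underline t\,\underline c=\underline t\,\underline y\,\underline{c^{-1}tc}=\underline c\,\underline{c^{-1}tc}$. As $c^h=e$, the element $\underline c^{\,h}$ commutes with every generator. Rotating a word conjugates its product by the first letter, which fixes $\Omega$; by Fact 3 the resulting equality holds in the monoid.
\end{proof}

\subsection*{The bipartite word}
Since $W$ is finite and irreducible, its Coxeter graph is a tree. So $S=S_+\sqcup S_-$ with pairwise commuting reflections in each part; let $c_\pm$ be the product of $S_\pm$. Let $w_0$ be the longest element of $W$ for the length with respect to $S$; it is an involution of length $N$.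
\begin{description}
\item[Fact 5] (Bourbaki \cite{Bourbaki}.) Each of the alternating products $c_+c_-c_+\cdots$ and $c_-c_+c_-\cdots$ with $h$ factors, written out in simple reflections, is a shortest word for $w_0$.
\end{description}
List $S$ as $s_1,\dots,s_n$ with $S_+$ first, extend by $s_{k+n}=s_k$, and put
\begin{equation}\label{eq:bip}
p_k=s_1\cdots s_k,\qquad \beta_k=p_{k-1}\alpha_{s_k},\qquad t_k=r_{\beta_k}=p_{k-1}s_kp_{k-1}^{-1}.
\end{equation}
By Fact 5, $s_1\cdots s_N$ is a shortest word for $w_0$. For such a word one has:
\begin{description}
\item[Fact 6] The roots $\beta_1,\dots,\beta_N$ are the positive roots, each once, and $\{\beta_1,\dots,\beta_k\}=\{\beta\in\Phi^+:p_k^{-1}\beta\in-\Phi^+\}$ for $0\le k\le N$.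
\end{description}
The Coxeter element $s_n\cdots s_1=c_-c_+$ is called \emph{bipartite}. For this $c$ we have $p_{k+n}=c^{-1}p_k$ and $t_{k+n}=c^{-1}t_kc$.

\begin{remark}
We need ``Coxeter element of $W_w$'' in Fact 1 in the sense of Section~\ref{sec:intro}; for instance, a rotation by $4\pi/5$ in $I_2(5)$ does not qualify. Here is why this holds. For bipartite $c$, an element of rank $n-1$ below $c$ is $ct$ with $t\in T$, hence conjugate by a power of $c$ to $ct_k$ with $k\le n$, and $ct_k=s_n\cdots s_{k+1}s_{k-1}\cdots s_1$ is a Coxeter element of $W_{S\setminus\{s_k\}}$. Now induct on the rank, one irreducible component at a time.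
\end{remark}

\section{Rank two}\label{sec:rank2}

We first translate chains into factorizations. A \emph{factorization} of $w\le_Tc$ will mean a sequence $(r_1,\dots,r_k)$ of reflections with $w=r_k\cdots r_1$ and $k=\ell_T(w)$; note the reversal, which comes from the labels $vu^{-1}$. Given an order on $T$, it is \emph{increasing} if $r_1<\dots<r_k$.

\begin{lemma}\label{lem:chains}
An order lies in $\mathrm{EL}_c$ if and only if every $w\le_Tc$ with $w\ne e$ has exactly one increasing factorization.
\end{lemma}

\begin{proof}
Let $u\le_Tv\le_Tc$. The elements $xu^{-1}$, $(xu^{-1})^{-1}vu^{-1}$, $vu^{-1}$ are the conjugates by $u$ of $u^{-1}x$, $x^{-1}v$, $u^{-1}v$. So $x\mapsto xu^{-1}$ maps $[u,v]$ isomorphically onto $[e,vu^{-1}]$, and it preserves labels. Also $vu^{-1}\le_Tv$, because $\ell_T(vu^{-1})+\ell_T(u)=\ell_T(v)$. Finally, a maximal chain of $[e,w]$ with labels $r_1,\dots,r_k$ is $e,\ r_1,\ r_2r_1,\ \dots,\ r_k\cdots r_1=w$.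
\end{proof}

\begin{lemma}\label{lem:list}
Let $z\le_Tc$ have rank $2$ and $m=|T_z|$. Then $T_z=\{q_1,\dots,q_m\}$ with $q_iq_{i+1}=z$ for all $i$ modulo $m$. For a given order, $z$ has exactly one increasing factorization if and only if the order on $T_z$ is a rotation of $q_1<\dots<q_m$. In that case the increasing factorization is $(\min T_z,\max T_z)$.
\end{lemma}

\begin{proof}
By Fact 1, $W_z$ is a dihedral group of order $2m$ acting on the plane $\operatorname{Mov}(z)$, and its Coxeter element $z$ is a rotation by $\pm2\pi/m$. The roots lie on $m$ lines at angles $i\pi/m$, and if $\alpha,\beta$ are at angles $\theta,\theta'$, then $r_\alpha r_\beta$ is the rotation by $2(\theta-\theta')$. Orient the plane so that $z$ is the rotation by $-2\pi/m$ and let $q_i$ have its root at angle $i\pi/m$. Then $q_iq_{i+1}=z$. The factorizations of $z$ are the $m$ pairs $(r_1,r_2)=(q_{i+1},q_i)$, and such a pair is increasing when $q_i>q_{i+1}$. The cyclic sequence $q_1,\dots,q_m,q_1$ has exactly one such descent if and only if it increases from $q_{i+1}$ all the way around to $q_i$ for some $i$; then $q_{i+1}$ is the minimum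 and $q_i$ the maximum.
\end{proof}

We call $(q_1,\dots,q_m)$, taken up to rotation, the \emph{list} of $z$; it is computed from one factorization $z=q_1q_2$ by $q_{i+2}=q_{i+1}q_iq_{i+1}$. For $w\le_Tc$ let $\mathrm{Cyc}_w$ be the set of orders on $T_w$ that restrict to a rotation of the list of $z$ for every $z\le_Tw$ of rank $2$. The condition is empty when $m=2$. A rotation of an order on $T_w$ rotates or fixes each restriction, so $\mathrm{Cyc}_w$ is stable under rotation. Lemmas~\ref{lem:chains} and \ref{lem:list} give $\mathrm{EL}_c\subseteq\mathrm{Cyc}_c$, and part (1) of the theorem asserts equality.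

The same lists appear on the braid side.

\begin{lemma}\label{lem:braid2}
Let $z\le_Tc$ have rank $2$ and list $(q_1,\dots,q_m)$, starting at any element. Then $\underline{q_1}^2\cdots\underline{q_m}^2=\underline z^{\,m}$.
\end{lemma}

\begin{proof}
We have $\underline{q_i}\,\underline{q_{i+1}}=\underline z$ for all $i$. Hence $\underline{q_i}\,\underline z=\underline{q_i}\,\underline{q_{i+1}}\,\underline{q_{i+2}}=\underline z\,\underline{q_{i+2}}$, and $\underline z^{\,m}$ commutes with each $\underline{q_i}$. Regrouping,
\[
\underline{q_1}^2\cdots\underline{q_m}^2=\underline{q_1}\,(\underline{q_1}\,\underline{q_2})\cdots(\underline{q_{m-1}}\,\underline{q_m})\,\underline{q_m}=\underline{q_1}\,\underline z^{\,m-1}\underline{q_m}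
=\underline{q_m}^{-1}\,(\underline{q_m}\,\underline{q_1})\,\underline z^{\,m-1}\,\underline{q_m}=\underline z^{\,m}.\qedhere
\]
\end{proof}

\section{Cyclic orders forced by the full twist}\label{sec:obstruction}

To show that an order is \emph{not} in $\mathrm{Red}_c$ we must show that two braids differ. The natural tool is a homomorphism from $P(W)$ that kills almost all the generators $\underline t^{\,2}$ and has a nonabelian target. Deleting hyperplanes from the arrangement kills their meridians. If three hyperplanes with independent roots remain, the complement is $(\mathbb C^\times)^3\times\mathbb C^{n-3}$, whose fundamental group is abelian and sees no order. If the three roots are dependent, a free group appears.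

\begin{proposition}\label{prop:obstruction}
Let $a,b,d\in T$ be coplanar. All orders in $\mathrm{Red}_c$ induce the same cyclic order on $\{a,b,d\}$.
\end{proposition}

\begin{proof}
We may take $c$ to be a product of simple reflections. The three roots are pairwise independent and lie in a plane, so there are linear forms $\lambda_a,\lambda_b,\lambda_d$ on $V_{\mathbb C}$ with kernels $(H_a)_{\mathbb C},(H_b)_{\mathbb C},(H_d)_{\mathbb C}$ and $\lambda_d=\lambda_a-\lambda_b$. Put $f=\lambda_a/\lambda_b$, so that $f-1=\lambda_d/\lambda_b$. Then $f$ maps $M$ to $\mathbb C\setminus\{0,1\}$ and induces $\psi:P(W)\to G=\pi_1(\mathbb C\setminus\{0,1\},f(x_0))$. The group $G$ is free of rank $2$, and the winding numbers around $0$ and $1$ identify its abelianization with $\mathbb Z^2$. Put $g_t=\psi(\underline t^{\,2})$. By Lemma~\ref{lem:meridian}, $\underline t^{\,2}$ is a meridian of $H_t$, with disk $D$ say.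

If $t\notin\{a,b,d\}$, the three forms do not vanish on $D$, so $f(D)\subset\mathbb C\setminus\{0,1\}$ and $g_t=1$. If $t=a$, then on $D$ the function $f$ has one simple zero and no pole, and $f-1$ has neither zero nor pole; so $g_a$ has class $(\pm1,0)$. With the roles of $f$ and $f-1$ exchanged, $g_d$ has class $(0,\pm1)$.

Suppose that two orders in $\mathrm{Red}_c$ induce different cyclic orders on $\{a,b,d\}$. Rotate both so that $b$ comes first (Lemma~\ref{lem:central}). Applying $\psi$ gives $g_bg_ag_d=\psi(\Omega)=g_bg_dg_a$, so $g_a$ and $g_d$ commute. The subgroup they generate is abelian and, as a subgroup of a free group, free; so it is cyclic. Then the classes of $g_a$ and $g_d$ in $\mathbb Z^2$ are linearly dependent, which they are not.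
\end{proof}

The Coxeter element enters this proof only through Lemmas~\ref{lem:meridian} and \ref{lem:central}; nothing relates the triple to $NC(W,c)$. Two orders on a finite set that induce the same cyclic order on each triple induce the same cyclic order on the set: rotate both so that they start with the same element $x$, and read off the relative position of $y,y'$ from the triple $\{x,y,y'\}$. So all orders in $\mathrm{Red}_c$ induce the same cyclic order on the set of reflections with roots in a given plane.

\begin{example}\label{ex:dihedral}
Let $W=I_2(m)$, $m\ge3$. Then $h=m$, the only element of rank $2$ is $c$, and $T_c=T$. By Lemmas~\ref{lem:chains} and \ref{lem:list}, $\mathrm{EL}_c$ consists of the $m$ rotations of the list of $c$. They lie in $\mathrm{Red}_c$ by Lemma~\ref{lem:braid2}, and Proposition~\ref{prop:obstruction} shows that $\mathrm{Red}_c$ contains nothing else. In rank $1$ there is one order, and $\underline t^{\,2}=\underline c^{\,h}$ with $h=2$. This proves Theorem~\ref{thm:main}(4) in rank at most $2$.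
\end{example}

\section{The counterexample in type $B_3$}\label{sec:B3}

Let $W$ be the group of signed permutations of the orthonormal basis $e_1,e_2,e_3$. Its nine reflections are $d_1,d_2,d_3$ with roots $e_1,e_2,e_3$, and
\[
\begin{array}{c|cccccc}
\text{reflection}&E_1&E_2&E_3&F_1&F_2&F_3\\\hline
\text{root}&e_1-e_2&e_2-e_3&e_3+e_1&e_1-e_3&e_1+e_2&e_2+e_3
\end{array}
\]
The simple reflections are $E_1,E_2,d_3$, and $g=E_1E_2d_3$ acts by $e_1\mapsto e_2\mapsto e_3\mapsto-e_1$. The names are chosen so that conjugation by $g$ raises every index by $1$ modulo $3$: on roots, $g$ acts by $e_1-e_2\mapsto e_2-e_3\mapsto e_3+e_1\mapsto e_2-e_1$ and $e_1-e_3\mapsto e_2+e_1\mapsto e_3+e_2\mapsto e_3-e_1$. Take $c=g^{-1}=d_3E_2E_1$. Then $c^3=-1$ and $h=6$.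

\subsection*{The elements of rank two}
The rule $tt'=t'(t'tt')$, where $t'tt'$ has root $t'\alpha_t$, gives
\[
E_2E_1=E_1F_1=F_1E_2,\qquad d_3E_2=E_2d_2=d_2F_3=F_3d_3,\qquad d_3E_1=E_1d_3 .
\]
These three elements are subwords of $c=d_3E_2E_1$, so they lie below $c$. Shifting indices gives nine elements of rank two. There are no others, since $w\mapsto w^{-1}c$ is a bijection from the elements of rank $n-1$ to the $N$ elements of rank $1$. Their lists are in the left columns of Table~\ref{tab:B3}. No list contains two of the $F_i$, although
\[
(e_1+e_2)-(e_2+e_3)=e_1-e_3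
\]
shows that $F_1,F_2,F_3$ are coplanar. This is the triple that the braid group sees and the lattice does not.

\begin{table}[ht]
\centering
\begin{tabular}{ll|ll|ll}
list&$O_1$&list&$O_1$&list&$O_1$\\\hline
$(E_1,F_1,E_2)$&$F_1E_2E_1$&$(E_1,d_1,F_2,d_2)$&$d_2E_1d_1F_2$&$(E_1,d_3)$&$E_1d_3$\\
$(E_2,F_2,E_3)$&$E_2F_2E_3$&$(E_2,d_2,F_3,d_3)$&$E_2d_2F_3d_3$&$(E_2,d_1)$&$E_2d_1$\\
$(E_3,F_3,E_1)$&$F_3E_1E_3$&$(E_3,d_3,F_1,d_1)$&$F_1d_1E_3d_3$&$(E_3,d_2)$&$d_2E_3$
\end{tabular}
\caption{The lists of the nine elements of rank two below $c=d_3E_2E_1$ in type $B_3$, each with the restriction of the order $O_1$ written in increasing order.}\label{tab:B3}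
\end{table}

Consider the two orders
\begin{align*}
O_1&:\quad F_1<E_2<d_2\ <\ F_3<E_1<d_1\ <\ F_2<E_3<d_3,\\
O_2&:\quad E_1<d_3<F_1\ <\ E_2<d_1<F_2\ <\ E_3<d_2<F_3.
\end{align*}
Each consists of three blocks of three. From one block to the next the indices go down by $1$ in $O_1$ and up by $1$ in $O_2$.

\begin{proposition}\label{prop:B3}
$O_2\in\mathrm{Red}_c$ and $O_1\in\mathrm{EL}_c\setminus\mathrm{Red}_c$.
\end{proposition}

\begin{proof}
\emph{$O_1\in\mathrm{EL}_c$.} We use Lemma~\ref{lem:chains}. A reflection has one factorization. Table~\ref{tab:B3} shows that each restriction of $O_1$ is a rotation of the list, which settles rank two. It remains to treat $c$. Let $(r_1,r_2,r_3)$ be an increasing factorization of $c$. For $i<j$ the subword $r_jr_i$ lies below $c$ and $(r_i,r_j)$ is its increasing factorization, so $(r_i,r_j)$ is the pair (first, last) of an entry of the table. In particular $r_2$ is last in one entry and first in another. The first elements are $F_1,E_2,F_3,d_2,E_1$ and the last elements are $E_1,E_3,F_2,d_3,d_1$, so $r_2=E_1$. The only entry ending in $E_1$ starts with $F_1$, and the only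 entry starting with $E_1$ ends in $d_3$. So $(r_1,r_2,r_3)=(F_1,E_1,d_3)$, and this is a factorization, because $d_3E_1F_1=d_3E_2E_1=c$.

\emph{$O_2\in\mathrm{Red}_c$.} By Lemma~\ref{lem:central}, $\underline c^{-1}\underline t\,\underline c=\underline{gtg^{-1}}$: conjugation by $\underline c^{-1}$ raises indices. With $u=\underline{E_1}^2\underline{d_3}^2\underline{F_1}^2$ the word of $O_2$ has product
\[
u\cdot\underline c^{-1}u\,\underline c\cdot\underline c^{-2}u\,\underline c^{\,2}=(u\,\underline c^{-1})^3\,\underline c^{\,3}.
\]
The generators $\underline{E_1}$ and $\underline{d_3}$ commute, and $c=E_1d_3F_1=F_3d_3E_1=F_3E_1d_3$. Therefore $u=\underline{E_1}\,\underline{d_3}\,(\underline{E_1}\,\underline{d_3}\,\underline{F_1})\,\underline{F_1}=\underline{E_1}\,\underline{d_3}\,\underline c\,\underline{F_1}$ and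
\[
u\,\underline c^{-1}=\underline{E_1}\,\underline{d_3}\,(\underline c\,\underline{F_1}\,\underline c^{-1})=\underline{E_1}\,\underline{d_3}\,\underline{F_3}=\underline{F_3}^{-1}\,\underline c\,\underline{F_3}.
\]
Since $c^3=-1$, Lemma~\ref{lem:central} shows that $\underline c^{\,3}$ is central. So $(u\,\underline c^{-1})^3=\underline c^{\,3}$ and the product is $\underline c^{\,6}=\Omega$.

\emph{$O_1\notin\mathrm{Red}_c$.} On the coplanar triple, $O_2$ induces $F_1,F_2,F_3$ and $O_1$ induces $F_1,F_3,F_2$. These cyclic orders differ, so Proposition~\ref{prop:obstruction} applies.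
\end{proof}

\section{EL-orders are detected in rank two}\label{sec:rank3}

We prove $\mathrm{Cyc}_c\subseteq\mathrm{EL}_c$. An order in $\mathrm{Cyc}_c$ lets us sort a factorization by repairing one descent at a time. The difficulty is that different sequences of repairs might end in different increasing factorizations. A confluence argument confines this difficulty to rank three, where there are finitely many types apart from a trivial family.

\begin{lemma}\label{lem:newman}
Let an order in $\mathrm{Cyc}_c$ be given such that every $v\le_Tc$ of rank $3$ has exactly one increasing factorization. Then the order lies in $\mathrm{EL}_c$.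
\end{lemma}

\begin{proof}
Fix $w\le_Tc$, $w\neq e$. If a factorization $(r_1,\dots,r_k)$ of $w$ has a descent $r_i>r_{i+1}$, put $z=r_{i+1}r_i\le_Tc$ and \emph{rewrite} the pair $(r_i,r_{i+1})$ as $(\min T_z,\max T_z)$, the increasing factorization of $z$. Since $\min T_z\le r_{i+1}<r_i$, the new sequence is lexicographically smaller. So rewriting terminates, and it stops exactly at increasing factorizations.

Newman's lemma says: if rewriting terminates, and any two single rewrites of the same object can be continued to a common object, then every object has a unique final form. Take descents at $i<j$. If $j\ge i+2$, the two rewrites involve disjoint positions and commute. If $j=i+1$, both act on a factorization of $v=r_{i+2}r_{i+1}r_i$, which has rank $3$ and lies below $c$. Continue each inside the positions $i,i+1,i+2$ until these increase; by hypothesis both reach the same triple. So final forms are unique.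

A Hurwitz move replaces an adjacent pair by another factorization of the same $z$, and each factorization of $z$ equals or rewrites to the increasing one. So the move does not change the final form. By Fact 2 all factorizations of $w$ have the same final form, and an increasing factorization is its own final form. Thus $w$ has exactly one.
\end{proof}

\begin{remark}
For an EL-order every factorization of $w$ rewrites to the increasing one through lexicographically smaller ones. So the increasing chain of an interval is automatically its lexicographically first maximal chain.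
\end{remark}

\begin{lemma}\label{lem:rank3}
Let $v\le_Tc$ have rank $3$. For every order in $\mathrm{Cyc}_v$, the element $v$ has exactly one increasing factorization.
\end{lemma}

Lemmas~\ref{lem:newman} and \ref{lem:rank3}, with the inclusion $\mathrm{EL}_c\subseteq\mathrm{Cyc}_c$ of Section~\ref{sec:rank2}, prove Theorem~\ref{thm:main}(1). The proof of Lemma~\ref{lem:rank3} fills the rest of this section. There are many orders to consider, and the first step uses rotation to fix the largest element; this pins down the order on every $T_z$ containing it.

\subsection*{Reduction to triangles}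
Let $t\in T_v$. If $t$ is the largest element, an increasing factorization containing $t$ has $r_3=t$, and $(r_1,r_2)$ is the increasing factorization of $tv$, which has rank $2$ and lies below $v$; so exactly one increasing factorization contains $t$. If $t$ is the smallest element, the same holds with $r_1=t$ and $vt=r_3r_2$. Whether a factorization avoiding $t$ is increasing does not depend on the place of $t$. Hence the number of increasing factorizations is invariant under rotation, and it suffices to prove:
\begin{quote}
for one chosen $t\in T_v$ and every order in $\mathrm{Cyc}_v$ with $t$ last, no increasing factorization of $v$ avoids $t$.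
\end{quote}
For consecutive elements of a list write $q_i\to q_{i+1}$; thus $q\to q'$ in $T_z$ means $qq'=z$. In a list of length $2$ the arrows go both ways, and in a longer list two neighbors are joined in one direction only. Call an arrow $q\to q'$ \emph{descending} if $q>q'$. By Lemma~\ref{lem:list},
\begin{quote}
a descending arrow $q\to q'$ forces $T_z$ to be ordered as its list, starting at $q'$ and ending at $q$.
\end{quote}
Suppose that $t$ is last and $(r_1,r_2,r_3)$ is increasing and avoids $t$. For $i<j$ put $z_{ij}=r_jr_i\le_Tv$. Then $r_j\to r_i$ is a descending arrow in $T_{z_{ij}}$. We have $t\notin T_{z_{ij}}$, since $r_j$ is the maximum of this set. The three elements $z_{ij}$ are distinct: otherwise the roots of $r_1,r_2,r_3$ lie in a plane containing $\operatorname{Mov}(v)$, which has dimension $3$. So each $r_i$ lies in two sets $T_z$ avoiding $t$. Let $\Gamma_t$ be the graph whose vertices are the reflections that lie in at least two sets $T_z$ avoiding $t$, and whose edges are the arrows between vertices in such sets. Then $\{r_1,r_2,r_3\}$ is a triangle of $\Gamma_t$ with edges from three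 different lists, and each edge from a list of length at least $3$ is a descending arrow. We must exclude every such triangle. By Fact 1, $v$ is a Coxeter element of the rank-three group $W_v$, whose type is $A_1\times I_2(m)$ with $m\ge2$, $A_3$, $B_3$ or $H_3$.

\subsection*{Type $A_1\times I_2(m)$}
Let $t$ generate the factor $A_1$. The projection to this factor sends $v$ to $t$ and every other reflection to $e$. So every factorization of $v$ contains $t$.

\subsection*{Type $A_3$}
Let $W_v$ be the symmetric group on $1,2,3,4$, write $ij$ for the transposition $(i\,j)$, compose from right to left, and take $v=(4\,3\,2\,1)=12\cdot13\cdot14$. For $i<j<k$ we have $ij\cdot ik=ik\cdot jk=jk\cdot ij=(k\,j\,i)$. Thus $12\cdot13\le_Tv$, and $v=12\cdot34\cdot13$ gives $12\cdot34\le_Tv$. Conjugation by $v^{-1}$ adds $1$ to each point modulo $4$ and produces six elements of rank two, hence all, with lists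
\begin{equation}\label{eq:A3}
(12,13,23),\ (23,24,34),\ (13,14,34),\ (12,14,24),\ (12,34),\ (14,23).
\end{equation}
Let $t=13$ be last. The first and third lists give $23<12$ and $14<34$. The edges of $\Gamma_t$ are $12\to14\to24\to12$, $23\to24\to34\to23$, $12\leftrightarrow34$ and $14\leftrightarrow23$. A triangle with edges from three lists contains one of the last two edges, and the only common neighbor of $12,34$, or of $14,23$, is $24$. In $\{12,34,24\}$ the arrows $24\to12$ and $24\to34$ force $12<14<24$ and $34<23<24$. In $\{14,23,24\}$ the arrows $14\to24$ and $23\to24$ force $24<12<14$ and $24<34<23$. In both cases $34<23<12<14<34$, which is absurd.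

\subsection*{Type $B_3$}
Use Table~\ref{tab:B3} and let $t=E_1$ be last. Then $E_3<F_3$ and $d_1<F_2<d_2$. The lists avoiding $E_1$ are $(E_2,F_2,E_3)$, $(E_2,d_2,F_3,d_3)$, $(E_3,d_3,F_1,d_1)$, $(E_2,d_1)$, $(E_3,d_2)$. Each $F_i$ occurs in only one of them, so the vertices of $\Gamma_t$ are $E_2,E_3,d_1,d_2,d_3$, with edges
\[
E_3\to E_2,\quad d_3\to E_2\to d_2,\quad d_1\to E_3\to d_3,\quad E_2\leftrightarrow d_1,\quad E_3\leftrightarrow d_2 .
\]
No two $d_i$ are adjacent, so the triangles are $\{E_2,E_3,d_i\}$, and $E_3\to E_2$ forces $E_2<F_2<E_3$. For $i=1$, the arrow $d_1\to E_3$ gives $F_2<E_3<d_1$, against $d_1<F_2$. For $i=2$, the arrow $E_2\to d_2$ gives $d_2<E_2<F_2$, against $F_2<d_2$. For $i=3$, the arrows $d_3\to E_2$ and $E_3\to d_3$ give $F_3<d_3<E_3$, against $E_3<F_3$.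

\subsection*{Type $H_3$}
Let $a,b,d$ be the simple reflections, with $ab$, $bd$, $ad$ of orders $5,3,2$. Here $h=10$ and $N=15$. Put $g=adb$ and $v=g^{-1}=bda$. By Fact 5 with $S_+=\{a,d\}$, the word $(adb)^5$ is a shortest word for $w_0$; in type $H_3$, $w_0=-1$. Put
\[
A_i=g^iag^{-i},\qquad D_i=g^idg^{-i},\qquad B_i=g^i(adbda)g^{-i}\qquad(i\bmod5).
\]
The sequence $t_1,\dots,t_{15}$ of \eqref{eq:bip} is $A_0,D_0,B_0,A_1,D_1,B_1,\dots,B_4$, so by Fact 6 these are the fifteen reflections. As $a$ and $d$ commute, $v=A_0D_0B_0=D_0A_0B_0$, so $A_0B_0$, $D_0B_0$, $A_0D_0$ lie below $v$. To find their lists we compute, using $ad=da$, $bdb=dbd$ and $(ab)^5=e$,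
\begin{gather*}
B_0=d\,aba\,d,\qquad A_1=adb\,a\,bda=d\,ababa\,d,\qquad D_1=ad\,bdb\,da=aba,\\
D_2=adb\,aba\,bda=d\,abababa\,d=d\,bab\,d,\qquad D_4=bda\,d\,adb=dbd .
\end{gather*}
We have $A_0B_0=d(ba)d$. The list of $ba$ is $(a,aba,ababa,bab,b)$, and its conjugate by $d$ is $(A_0,B_0,A_1,D_2,D_4)$. We have $D_0B_0=a(bd)a$, of order $3$, and $B_0D_0B_0=adb\,d\,bda=D_1$, so the list is $(D_0,B_0,D_1)$. Conjugation by $g$ shifts indices and gives fifteen lists, hence all:
\begin{equation}\label{eq:H3}
\Pi_i=(A_i,B_i,A_{i+1},D_{i+2},D_{i+4}),\qquad \Theta_i=(D_i,B_i,D_{i+1}),\qquad K_i=(A_i,D_i).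
\end{equation}
We choose $t=D_0$, which lies in five lists, more than $A_0$ or $B_0$. With $D_0$ last, $\Pi_3$, $\Pi_1$, $\Theta_0$ give
\begin{equation}\label{eq:star}
D_2<A_3<B_3<A_4,\qquad A_1<B_1<A_2<D_3,\qquad B_0<D_1 .
\end{equation}
The lists avoiding $D_0$ are $K_1,\dots,K_4$ and
\begin{gather*}
\Pi_0=(A_0,B_0,A_1,D_2,D_4),\quad \Pi_2=(A_2,B_2,A_3,D_4,D_1),\quad \Pi_4=(A_4,B_4,A_0,D_1,D_3),\\
\Theta_1=(D_1,B_1,D_2),\quad\Theta_2=(D_2,B_2,D_3),\quad\Theta_3=(D_3,B_3,D_4).
\end{gather*}
Each of $B_0,B_1,B_3,B_4$ occurs once. So the edges of $\Gamma_t$ are $A_i\leftrightarrow D_i$ for $1\le i\le4$ and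
\[
\begin{array}{ll}
\Pi_0:\ A_1\to D_2\to D_4\to A_0,&\Theta_1:\ D_2\to D_1,\\
\Pi_2:\ A_2\to B_2\to A_3\to D_4\to D_1\to A_2,\qquad&\Theta_2:\ D_2\to B_2\to D_3\to D_2,\\
\Pi_4:\ A_0\to D_1\to D_3\to A_4,&\Theta_3:\ D_4\to D_3.
\end{array}
\]
Any two of $D_1,\dots,D_4$ are adjacent, and no two $A_i$ are. The neighbors of $A_0,\dots,A_4$ are $\{D_1,D_4\}$, $\{D_1,D_2\}$, $\{B_2,D_1,D_2\}$, $\{B_2,D_3,D_4\}$, $\{D_3,D_4\}$, and those of $B_2$ are $A_2,A_3,D_2,D_3$. Hence there are seven triangles containing some $A_i$, the triangle $\{B_2,D_2,D_3\}$, and four triangles of $D$'s. The triangles $\{B_2,D_2,D_3\}$, $\{D_1,D_2,D_3\}$ and $\{D_2,D_3,D_4\}$ are directed cycles ($D_1\to D_3\to D_2\to D_1$ and $D_2\to D_4\to D_3\to D_2$ for the last two), so their arrows cannot all descend. In each of the other nine, two arrows already contradict \eqref{eq:star}: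
\[
\begin{array}{l|l|l|l}
\text{triangle}&\text{arrows}&\text{forced}&\text{but \eqref{eq:star} gives}\\\hline
A_0D_1D_4&D_4\to A_0\to D_1&D_1<A_0<B_0&B_0<D_1\\
A_1D_1D_2&A_1\to D_2\to D_1&B_1<D_2<A_1&A_1<B_1\\
A_2D_1D_2&D_2\to D_1\to A_2&A_3<D_1<D_2&D_2<A_3\\
A_2B_2D_2&A_2\to B_2\leftarrow D_2&A_3<A_2,\ D_3<D_2&D_2<A_3,\ A_2<D_3\\
A_3B_2D_3&A_3\leftarrow B_2\to D_3&A_3<A_2,\ D_3<D_2&D_2<A_3,\ A_2<D_3\\
A_3D_3D_4&A_3\to D_4\to D_3&B_3<D_4<A_3&A_3<B_3\\
A_4D_3D_4&D_4\to D_3\to A_4&A_4<D_3<B_3&B_3<A_4\\
D_1D_2D_4&D_2\to D_4\to D_1&A_3<D_4<D_2&D_2<A_3\\
D_1D_3D_4&D_4\to D_1\to D_3&D_3<D_1<A_2&A_2<D_3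
\end{array}
\]
For example, in the first row $D_4\to A_0$ orders $\Pi_0$ from $A_0$ to $D_4$, so $A_0<B_0$, and $A_0\to D_1$ gives $D_1<A_0$. In rows four and five the inequalities close up to $D_2<A_3<A_2<D_3<D_2$. This completes the proof of Lemma~\ref{lem:rank3}.

\section{A reference order and the inclusion $\mathrm{Red}_c\subseteq\mathrm{EL}_c$}\label{sec:reference}

By Proposition~\ref{prop:obstruction}, membership in $\mathrm{Cyc}_c$ holds for all orders in $\mathrm{Red}_c$ as soon as it holds for one. So we need one order that lies in both sets. In this section and the next, $c=s_n\cdots s_1$ is bipartite, the notation \eqref{eq:bip} is in force, and $<_0$ is the order $t_1<_0\dots<_0t_N$. We also regard it as an order on $\Phi^+$.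

Let $z\le_Tc$ have rank $2$ and $m=|T_z|\ge3$. The $m$ positive roots in $\operatorname{Mov}(z)$ lie in an open half plane, on lines spaced by $\pi/m$. Number them $\gamma_1,\dots,\gamma_m$ by angle, so that consecutive ones are at angle $\pi/m$. The \emph{extreme} roots $\gamma_1,\gamma_m$ are at angle $\pi-\pi/m$, so $(\gamma_1,\gamma_m)<0$ because $m\ge3$. For $i<j<k$ the root $\gamma_j$ is a combination of $\gamma_i$ and $\gamma_k$ with positive coefficients.

\begin{lemma}\label{lem:refcyc}
On $T_z$ the order $<_0$ is monotone in the angle, and it is a rotation of the list of $z$. Hence ${<_0}\in\mathrm{Cyc}_c$.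
\end{lemma}

\begin{proof}
Let $i<j<k$. If $p_l^{-1}\gamma_i$ and $p_l^{-1}\gamma_k$ have the same sign, then $p_l^{-1}\gamma_j$ has that sign too. By Fact 6, an initial segment of $<_0$ containing both $\gamma_i,\gamma_k$ contains $\gamma_j$, and one containing neither does not. So $\gamma_j$ lies between $\gamma_i$ and $\gamma_k$ for $<_0$, and after possibly reversing the numbering, $\gamma_1<_0\dots<_0\gamma_m$.

Put $\alpha=\gamma_1$, $\beta=\gamma_m$, and orient the plane so that $\gamma_j$ is at angle $j\pi/m$. The products $r_{\gamma_j}r_{\gamma_{j+1}}$ and $r_\beta r_\alpha$ all equal the rotation by $-2\pi/m$. As $z$ is a rotation by $\pm2\pi/m$, either $z=r_\beta r_\alpha$, and then $(r_{\gamma_1},\dots,r_{\gamma_m})$ is the list of $z$ and we are done, or $z=r_\alpha r_\beta$. We exclude the second case by conjugating $\alpha$ to a simple root while keeping $\beta$ positive.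

Suppose $r_\alpha r_\beta\le_Tc$, so that $r_\beta r_\alpha\le_Tc^{-1}$. Let $\alpha=\beta_i$, $p=p_{i-1}$, $\alpha'=p^{-1}\alpha=\alpha_{s_i}$ and $\beta'=p^{-1}\beta$. Since $\beta$ comes after $\beta_i$, Fact 6 shows that $\beta'$ is positive. From $c^{-1}p=p_{i-1+n}=p\,s_i\cdots s_{i+n-1}$ we get $p^{-1}c^{-1}p=s_iy$ with $y=s_{i+1}\cdots s_{i+n-1}$, a product of the simple reflections other than $s_i$, of reflection length $n-1$. Conjugating by $p^{-1}$ gives $r_{\beta'}s_i\le_Ts_iy$, that is, $\ell_T(s_ir_{\beta'}s_i\,y)=n-2$. So $r_\gamma\le_Ty$ for $\gamma=s_i\beta'$. By Fact 1, $\gamma\in\operatorname{Mov}(y)$, which lies in the span of the simple roots other than $\alpha'$. Also $\gamma$ is positive, since $\beta'$ is positive and different from $\alpha'$. Hence $(\gamma,\alpha')\le0$ and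
\[
(\beta,\alpha)=(\beta',\alpha')=(s_i\gamma,\alpha')=-(\gamma,\alpha')\ge0,
\]
which contradicts $(\alpha,\beta)<0$.
\end{proof}

\begin{lemma}\label{lem:refred}
${<_0}\in\mathrm{Red}_c$.
\end{lemma}

\begin{proof}
Write $\mathbf s_k=\underline{s_k}$ (Fact 3) and $\rho_k=\mathbf s_k\cdots\mathbf s_1$, so that $\rho_n=\underline c$ and $\rho_{k+n}=\rho_k\,\underline c$. We claim that $\underline{t_k}=\rho_{k-1}^{-1}\mathbf s_k\rho_{k-1}$. For $k\le n$, move $s_k$ to the right end of $c=s_n\cdots s_1$ by the Hurwitz moves $t\,t'=t'\,(t'tt')$. Each is a dual braid relation and gives $\underline{t'tt'}=\underline{t'}^{-1}\underline t\,\underline{t'}$. After passing $s_{k-1},\dots,s_1$ the letter has become $t_k$, and its generator is $\rho_{k-1}^{-1}\mathbf s_k\rho_{k-1}$. For $k>n$, induction and Lemma~\ref{lem:central} give $\underline{t_k}=\underline c^{-1}\underline{t_{k-n}}\,\underline c=\rho_{k-1}^{-1}\mathbf s_k\rho_{k-1}$.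

The product of the squares telescopes. If $\underline{t_1}^2\cdots\underline{t_{k-1}}^2=(\mathbf s_1\cdots\mathbf s_{k-1})\rho_{k-1}$, then multiplying by $\underline{t_k}^2=\rho_{k-1}^{-1}\mathbf s_k^2\rho_{k-1}$ gives $(\mathbf s_1\cdots\mathbf s_k)\rho_k$. Let $\Delta\in B(W)$ be defined by any shortest word for $w_0$. Both $s_1\cdots s_N$ and its reverse are such words, as $w_0$ is an involution. So $\underline{t_1}^2\cdots\underline{t_N}^2=\Delta^2$. On the other hand $\underline c^{\,h}$ is the braid of the alternating word $c_-c_+c_-\cdots$ with $2h$ factors. Its first $h$ factors and its last $h$ factors each form a shortest word for $w_0$ by Fact 5. So $\underline c^{\,h}=\Delta^2$.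
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Take an order in $\mathrm{Red}_c$ and $z\le_Tc$ of rank $2$ with $|T_z|\ge3$. The roots of $T_z$ lie in a plane, so by Proposition~\ref{prop:obstruction} and Lemma~\ref{lem:refred} the order induces the same cyclic order on $T_z$ as $<_0$. By Lemma~\ref{lem:refcyc} it lies in $\mathrm{Cyc}_c$, which is $\mathrm{EL}_c$ by part (1).
\end{proof}

\begin{remark}\label{rem:once}
Let $\omega_t:P(W)\to\mathbb Z$ be the winding number around $0$ of the linear form $(\alpha_t,\cdot)$. By Lemma~\ref{lem:meridian}, $\omega_t(\underline t^{\,2})=\pm1$ and $\omega_t(\underline{t'}^{\,2})=0$ for $t'\ne t$. So the number of letters $\underline t^{\,2}$ in a word depends only on its product, and by Lemma~\ref{lem:refred} it is $1$ for the product $\Omega$.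
\end{remark}

\section{Strict inclusion outside the types $A_n$ and $I_2(m)$}\label{sec:strict}

By Proposition~\ref{prop:obstruction} and part (2), it suffices to find two EL-orders that disagree on a coplanar triple. We find them in three small types and transport them to larger groups. The next lemma does the transport; part (1) is what makes it easy, since only planes need to be examined.

\begin{lemma}\label{lem:extend}
Let $I\subseteq S$ and let $w$ be the subword of $c=s_n\cdots s_1$ formed by the letters in $I$. Then $w\le_Tc$, $w$ is a Coxeter element of $W_I$, and $T_w=T\cap W_I$. For any order in $\mathrm{Cyc}_w$, the order on $T$ that consists of $T_w$ in the given order followed by $T\setminus T_w$ in the order $<_0$ lies in $\mathrm{EL}_c$.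
\end{lemma}

\begin{proof}
By the subword property $w\le_Tc$ and $\ell_T(w)=|I|$. The space $\operatorname{Mov}(w)$ lies in the span $V_I$ of the $\alpha_s$, $s\in I$, and has dimension $|I|$, so it equals $V_I$; Fact 1 gives $T_w=T\cap W_I$.

By part (1) we must check the restriction to $T_z$ for $z\le_Tc$ of rank $2$ with $m\ge3$. Let $\gamma_1<_0\dots<_0\gamma_m$ be the positive roots of $T_z$ as in Lemma~\ref{lem:refcyc}. Let $\lambda$ be the linear form on $V$ given by the sum of the coordinates at the simple roots $\alpha_s$, $s\notin I$. It is nonnegative on $\Phi^+$ and vanishes exactly at the roots in $V_I$. Each $\gamma_j$ with $1<j<m$ is a positive combination of $\gamma_1,\gamma_m$, so the set of $\gamma_j$ in $V_I$ is empty, $\{\gamma_1\}$, $\{\gamma_m\}$, or everything. In the first two cases the new order agrees with $<_0$ on $T_z$. In the third the last element moves to the front, which is a rotation. In the fourth $\operatorname{Mov}(z)\subseteq\operatorname{Mov}(w)$, so $z\le_Tw$ by Fact 1 and the condition holds by the choice of the order on $T_w$.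
\end{proof}

\begin{lemma}\label{lem:three}
Let $W$ have type $B_3$, $H_3$ or $D_4$, with Coxeter element $c$. There are two orders in $\mathrm{Cyc}_c$ that induce different cyclic orders on some coplanar triple.
\end{lemma}

\begin{proof}
It suffices to treat one Coxeter element in each type. Conjugation by $c$ permutes the lists. So if conjugation by a generator of $\langle c\rangle$, or by any power of $c$ with the same orbits on the lists, rotates a given order, then one list per orbit needs to be checked.

\emph{Type $B_3$.} Take $O_1$ and $O_2$. By Proposition~\ref{prop:B3} and part (2), both lie in $\mathrm{EL}_c\subseteq\mathrm{Cyc}_c$, and they disagree on $\{F_1,F_2,F_3\}$.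

\emph{Type $H_3$.} Keep the notation of \eqref{eq:H3}, with Coxeter element $g^{-1}$, and put
\begin{align*}
O_3&:\quad A_0,D_0,B_0,\ A_1,D_1,B_1,\ A_2,D_2,B_2,\ A_3,D_3,B_3,\ A_4,D_4,B_4,\\
O_4&:\quad A_0,B_0,D_1,\ A_2,B_2,D_3,\ A_4,B_4,D_0,\ A_1,B_1,D_2,\ A_3,B_3,D_4,
\end{align*}
written in increasing order. The shift $i\mapsto i+1$ rotates $O_3$ and the shift $i\mapsto i+2$ rotates $O_4$; each generates $\mathbb Z/5$, so only $\Pi_0$ and $\Theta_0$ matter. On $\Pi_0$ both orders give $A_0B_0A_1D_2D_4$. On $\Theta_0=(D_0,B_0,D_1)$ they give $D_0B_0D_1$ and $B_0D_1D_0$. So both lie in $\mathrm{Cyc}_{g^{-1}}$.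

We show that $B_4,B_0,B_1$ are coplanar. Take unit simple roots and $\phi=2\cos(\pi/5)$, so $\phi^2=\phi+1$. Then $a\alpha_b=\alpha_b+\phi\alpha_a$, $b\alpha_a=\alpha_a+\phi\alpha_b$, $d\alpha_b=b\alpha_d=\alpha_b+\alpha_d$, while $a\alpha_d=\alpha_d$ and $d\alpha_a=\alpha_a$. The root of $B_0$ is $\beta=ad\,\alpha_b=\phi\alpha_a+\alpha_b+\alpha_d$. We have $g^{-1}\beta=b\alpha_b=-\alpha_b$, and
\[
\beta\ \overset{b}{\longmapsto}\ \phi\alpha_a+\phi^2\alpha_b+\alpha_d\ \overset{d}{\longmapsto}\ \phi\alpha_a+\phi^2\alpha_b+\phi\alpha_d\ \overset{a}{\longmapsto}\ \phi^2\alpha_a+\phi^2\alpha_b+\phi\alpha_d=g\beta .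
\]
Hence $g\beta+g^{-1}\beta=\phi\beta$, a linear relation between the roots of $B_1,B_4,B_0$. On this triple $O_3$ induces $B_0,B_1,B_4$ and $O_4$ induces $B_0,B_4,B_1$.

\emph{Type $D_4$.} Let $\alpha_0$ be the simple root at the center of the graph and $\alpha_1,\alpha_2,\alpha_3$ the others, with $(\alpha_i,\alpha_i)=2$, and put $\sigma=\alpha_1+\alpha_2+\alpha_3$. Thus $s_0\alpha_i=s_i\alpha_0=\alpha_0+\alpha_i$ for $i\ge1$, and $s_1,s_2,s_3$ commute. Take $c=s_1s_2s_3s_0$. The twelve reflections are, for $\{i,j,k\}=\{1,2,3\}$,
\[
\begin{array}{c|cccccc}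
\text{reflection}&X_i&Y_i&Z_i&P&Q&R\\\hline
\text{root}&\alpha_i&\alpha_0+\alpha_j+\alpha_k&\alpha_0+\alpha_i&\alpha_0&\alpha_0+\sigma&2\alpha_0+\sigma
\end{array}
\]
The product $s_1s_2s_3$ sends $\alpha_0$ to $\alpha_0+\sigma$ and $\alpha_i$ to $-\alpha_i$. Applying $s_0$ and then this product, we find that $c$ acts by
\[
\alpha_i\mapsto\alpha_0+\alpha_j+\alpha_k\mapsto\alpha_0+\alpha_i\mapsto-\alpha_i,\qquad \alpha_0\mapsto-(\alpha_0+\sigma),\qquad\alpha_0+\sigma\mapsto2\alpha_0+\sigma\mapsto\alpha_0 .
\]
So conjugation by $c$ cycles $X_i,Y_i,Z_i$ and cycles $P,Q,R$. The subword $s_is_0=X_iP$ has list $(X_i,P,Z_i)$. From $s_is_js_0=X_iZ_jX_j\le_Tc$ we get $X_iZ_j\le_Tc$; since $(\alpha_i,\alpha_0+\alpha_j)=-1$, the reflection $Z_jX_iZ_j$ has root $\alpha_0+\alpha_i+\alpha_j$, and the list is $(X_i,Z_j,Y_k)$. Conjugating by $c$ we obtain fifteen lists: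
\[
(X_i,P,Z_i),\qquad(Y_i,Q,X_i),\qquad(Z_i,R,Y_i),\qquad(X_i,Z_j,Y_k).
\]
The triple $\{P,Q,R\}$ is coplanar, as $\alpha_0+(\alpha_0+\sigma)=2\alpha_0+\sigma$. We claim that there is no further list of length at least $3$. In the model with roots $\pm e_i\pm e_j$, a plane with at least three reflections contains exactly three, pairwise not commuting. The root $e_1-e_2$ is orthogonal only to $\pm(e_1+e_2)$ and $\pm e_3\pm e_4$, so each reflection fails to commute with $12-1-3=8$ others. This gives $12\cdot8/2=48$ pairs and $16$ planes: the fifteen above and that of $\{P,Q,R\}$. The last is not a list. Otherwise $tP\le_Tc$ for some $t\in\{Q,R\}$, so $\ell_T(tcP)=\ell_T(Ptc)=2$ and $t\le_TcP=s_1s_2s_3$; but the only roots in the span of $\alpha_1,\alpha_2,\alpha_3$ are the $\pm\alpha_i$. Put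
\begin{align*}
O_5&:\quad P,Z_1,Z_2,Z_3,\ R,Y_1,Y_2,Y_3,\ Q,X_1,X_2,X_3,\\
O_6&:\quad P,Z_3,Y_1,Y_2,\ Q,X_3,Z_1,Z_2,\ R,Y_3,X_1,X_2.
\end{align*}
Conjugation by $c^{-1}$ sends each block of $O_5$ to the next, and conjugation by $c$ does so for $O_6$. The orbits of lists are represented by $(X_i,P,Z_i)$ for $i=1,2,3$, by $(X_1,Z_2,Y_3)$ and by $(X_1,Z_3,Y_2)$; indeed $(X_i,Z_j,Y_k)$ is sent to $(Y_i,X_j,Z_k)=(X_j,Z_k,Y_i)$. On these five lists both orders give $PZ_iX_i$, $Z_2Y_3X_1$ and $Z_3Y_2X_1$, which are rotations. So both lie in $\mathrm{Cyc}_c$. On the coplanar triple $O_5$ induces $P,R,Q$ and $O_6$ induces $P,Q,R$.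
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
By the classification, $W$ has type $B_n$ ($n\ge3$), $F_4$, $D_n$ ($n\ge4$), $E_6$, $E_7$, $E_8$, $H_3$ or $H_4$. The Coxeter graphs show that some $W_I$ has type $B_3$ in the first two cases, $D_4$ in the next four, and $H_3$ in the last two. Let $w$ be as in Lemma~\ref{lem:extend}. Lemma~\ref{lem:three} gives two orders in $\mathrm{Cyc}_w$ that disagree on a coplanar triple in $T_w$. Their extensions lie in $\mathrm{EL}_c$ and still disagree on it, so by Proposition~\ref{prop:obstruction} they are not both in $\mathrm{Red}_c$. With part (2) the inclusion is strict.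
\end{proof}

\section{Equality in type $A_3$}\label{sec:A3}

Rank at most two was treated in Example~\ref{ex:dihedral}. Let $W$ be the symmetric group on $1,2,3,4$ and $c=(4\,3\,2\,1)$, with the lists \eqref{eq:A3}. By parts (1) and (2) it remains to show $\mathrm{Cyc}_c\subseteq\mathrm{Red}_c$. Write $\tau_{ij}$ for the square of the generator $\underline{ij}$, and call $\prod\tau_{ij}$, taken in a given order, the \emph{product} of the order. The lists of length two give $\tau_{12}\tau_{34}=\tau_{34}\tau_{12}$ and $\tau_{14}\tau_{23}=\tau_{23}\tau_{14}$. The plan is to separate the three transpositions that move one point from the other three, which form a list and can be collected by Lemma~\ref{lem:braid2}. Put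
\[
\eta=\tau_{12}\tau_{13}\tau_{14},\qquad z=23\cdot24=(4\,3\,2).
\]

\begin{lemma}\label{lem:A3}
The product of every order in $\mathrm{Cyc}_c$ is conjugate in $B(W)$ to $\eta\,\underline z^{\,3}$.
\end{lemma}

\begin{proof}
Two operations preserve $\mathrm{Cyc}_c$ and the conjugacy class of the product: rotation, and the relabeling $i\mapsto i+1$ modulo $4$, which is conjugation by $c^{-1}$ (Lemma~\ref{lem:central}). Call a point $x$ \emph{good} if the transpositions moving it have the cyclic order $x(x+1),\,x(x+2),\,x(x+3)$.

Some point is good. If $1$ is not, the cyclic order is $12,14,13$. The list $(13,14,34)$ places $34$ on the arc from $14$ to $13$, and the list $(12,13,23)$ places $23$ on the arc from $13$ to $12$. So the cyclic order on these five elements is $12,14,34,13,23$, and the point $3$, with $34,31,32$, is good.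

Relabel so that $1$ is good and rotate so that $12$ is first. Then $12<13<14$. The lists $(12,13,23)$ and $(12,14,24)$ give $13<23$ and $14<24$. The list $(13,14,34)$ gives $34<13$ or $14<34$.

Suppose $14<34$. The order begins with $12,13$, and only $23$ can stand between $13$ and $14$. If it does, exchange the adjacent commuting letters $\tau_{23}$ and $\tau_{14}$; this keeps the relative order of $23,24,34$. The product is $\eta$ times the product of $\tau_{23},\tau_{24},\tau_{34}$ in an order that is a rotation of the list of $z$. By Lemma~\ref{lem:braid2} it equals $\eta\,\underline z^{\,3}$.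

Suppose $34<13$. The order begins with $12,34,13$. The list $(23,24,34)$ gives $23<24$, so the order ends with $14,23,24$ or $23,14,24$. Using both commutations, the product is $\tau_{34}\,\eta\,\tau_{23}\tau_{24}$, which is conjugate to $\eta\,\tau_{23}\tau_{24}\tau_{34}=\eta\,\underline z^{\,3}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(4) in type $A_3$]
By Lemmas~\ref{lem:refcyc} and \ref{lem:refred}, transported to $c$ by conjugation, some order in $\mathrm{Cyc}_c$ has product $\Omega$. By Lemma~\ref{lem:A3}, $\eta\,\underline z^{\,3}$ is conjugate to $\Omega$, and hence so is the product of every order in $\mathrm{Cyc}_c$. Since $\Omega$ is central, all these products equal $\Omega$.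
\end{proof}

\begin{remark}
In type $A_n$ Proposition~\ref{prop:obstruction} cannot separate the two families. Three distinct roots $e_i-e_j$ are dependent only if they form a triangle $\{ij,ik,jk\}$, $i<j<k$, and this is $T_z$ for $z=(k\,j\,i)$. For $c=(n{+}1\ \,n\,\cdots\,1)$ the permutation $z^{-1}c$ has the three cycles on $\{i+1,\dots,j\}$, $\{j+1,\dots,k\}$ and the remaining points, so $\ell_T(z^{-1}c)=n-2$ and $z\le_Tc$. Thus all EL-orders already agree on every coplanar triple, and the case $n\ge4$ needs a different argument in one direction or the other.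
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bessis} Bessis, \emph{The dual braid monoid}.

\bibitem{Bourbaki} Bourbaki, \emph{Lie}, V, \S6, Ex.~2.

\bibitem{Project} \emph{Project Description: New Bijective Techniques In Algebraic Combinatorics}, \texttt{https://www.utdallas.edu/\textasciitilde nxw170830/docs/Grants/NSF\_2017.pdf}.

\end{thebibliography}
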